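
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Sharp $L^p$ space--time estimates for averages over curves\\ under a two-derivative condition}


\begin{abstract}
Let $\gamma$ be a smooth curve in $\mathbb R^d$, $d\ge 2$, and consider the averages of a function over the dilated curves $t\gamma$, localized to frequencies $|\xi|\sim\lambda$ at which $|\langle\gamma'(s),\xi\rangle|+|\langle\gamma''(s),\xi\rangle|\sim|\xi|$. We prove that these averages map $L^p(\mathbb R^d)$ to $L^p(\mathbb R^d\times[1,2])$ with norm $O_\epsilon(\lambda^{-e(p)+\epsilon})$, where $e(p)=\min\{1-\frac1p,\frac12,\frac2p\}$. If $\gamma'$ and $\gamma''$ are linearly independent at some interior point, then $e(p)$ cannot be increased for any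 $1\le p\le\infty$. This proves a conjecture stated for non-degenerate curves and $p>2$; non-degeneracy is not needed. The main tool is a wave envelope estimate for cones generated by polynomial curves, which we prove in full.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

We write $\hat f(\xi)=\int e^{-i\langle x,\xi\rangle}f(x)\,dx$ in every dimension.

\subsection{Averages over dilated curves}

Let $I\subset\mathbb R$ be a compact interval and $\gamma:I\to\mathbb R^d$ a smooth curve. The average of $f$ over the dilate $t\gamma$, with smooth density $\chi$,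
\[
A_tf(x)=\int f(x-t\gamma(s))\,\chi(s)\,ds ,
\]
is a Fourier multiplier operator: $\widehat{A_tf}(\xi)=\hat f(\xi)\int e^{-it\langle\gamma(s),\xi\rangle}\chi(s)\,ds$. We ask how much smoother $A_tf$ is than $f$, measured in $L^p$ jointly in $x$ and in the dilation parameter $t\in[1,2]$. Since one wants to treat different frequency directions separately, the density is allowed to depend on $\xi$ and $t$.

A \emph{symbol of order zero} is a smooth function $a=a(\xi;t;s)$ on $\mathbb R^d\times\mathbb R\times\mathbb R$, compactly supported in $(t,s)$, with $t$-support in $[1/2,4]$ and $s$-support in the interior of $I$, such that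
\[
|\partial_\xi^{\kappa}\partial_t^{j}\partial_s^{k}a(\xi;t;s)|\lesssim_{\kappa,j,k}(1+|\xi|)^{-|\kappa|}
\]
for all $\kappa,j,k$. (Any other compact $t$-support in $(0,\infty)$ reduces to this one: only $t\in[1,2]$ will matter, so $a$ may be multiplied by a function of $t$ supported in $[1/2,4]$ and equal to $1$ on $[1,2]$.) Put
\[
m[a](\xi;t)=\int_{\mathbb R}e^{-it\langle\gamma(s),\xi\rangle}a(\xi;t;s)\,ds,\qquad
m[a](D)f(x,t)=\frac1{(2\pi)^d}\int_{\mathbb R^d}e^{i\langle x,\xi\rangle}m[a](\xi;t)\hat f(\xi)\,d\xi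
\]
for $(x,t)\in\mathbb R^d\times[1,2]$. Fix a smooth $\beta$ supported in $[1/2,2]$, and for $\lambda\in2^{\mathbb N}$ let
\[
a^\lambda(\xi;t;s)=a(\xi;t;s)\,\beta(\lambda^{-1}|\xi|).
\]
For each $\lambda$ the multipliers $m[a^\lambda](\cdot;t)$ are in $C_c^\infty(\mathbb R^d)$, uniformly in $t\in[1,2]$. So $m[a^\lambda](D)$ is convolution, for each $t$, with a Schwartz function, and is thereby defined on every $L^p(\mathbb R^d)$, $1\le p\le\infty$. The problem is to determine the decay in $\lambda$ of its norm from $L^p(\mathbb R^d)$ to $L^p(\mathbb R^d\times[1,2])$.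

The decay of the multiplier itself is governed by the critical points of $s\mapsto\langle\gamma(s),\xi\rangle$. We exclude critical points at which the second derivative also vanishes. Precisely, with $\operatorname{supp}_{\xi,s}a$ the projection of the support of $a$ to the variables $(\xi,s)$, we assume that there is $A>1$ with
\begin{equation}\label{eq:cond}
A^{-1}|\xi|\le|\langle\gamma'(s),\xi\rangle|+|\langle\gamma''(s),\xi\rangle|\le A|\xi|\qquad\text{for }(\xi,s)\in\operatorname{supp}_{\xi,s}a .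
\end{equation}
Only the lower bound is a condition, since $\gamma'$ and $\gamma''$ are bounded on $I$. For the circle $\gamma(s)=(\cos s,\sin s)$ one has $\langle\gamma',\xi\rangle^2+\langle\gamma'',\xi\rangle^2=|\xi|^2$, and \eqref{eq:cond} always holds. For $d\ge3$ the vectors orthogonal to $\gamma'(s)$ and $\gamma''(s)$ form a subspace of dimension at least $d-2\geq 1$, and \eqref{eq:cond} says that the non-zero $\xi$ with $(\xi,s)\in\operatorname{supp}_{\xi,s}a$ stay outside a conic neighborhood of it.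

\subsection{Results}

The following was posed in \cite[Conjecture 3.5.4]{Source}. Let $d\ge3$, let $\gamma$ be non-degenerate, meaning $\det(\gamma^{(1)}(s),\dots,\gamma^{(d)}(s))\ne0$ on $I$, and let $a$ be a symbol of order zero satisfying \eqref{eq:cond}. Prove or disprove that
\begin{equation}\label{eq:conj}
\|m[a^\lambda](D)\|_{L^p(\mathbb R^d)\to L^p(\mathbb R^d\times[1,2])}\lesssim_{p,\alpha}\lambda^{-\alpha}\quad\text{for all }\alpha<\alpha_{\rm crit}(p),\qquad
\alpha_{\rm crit}(p)=\begin{cases}1/2,&2<p\le4,\\2/p,&p>4.\end{cases}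
\end{equation}
The estimate is true, and non-degeneracy plays no role.

\begin{theorem}\label{thm:main}
Let $d\ge2$, let $\gamma:I\to\mathbb R^d$ be smooth, and let $a$ be a symbol of order zero satisfying \eqref{eq:cond}. For $1\le p\le\infty$ and every $\epsilon>0$,
\[
\|m[a^\lambda](D)\|_{L^p(\mathbb R^d)\to L^p(\mathbb R^d\times[1,2])}\le C_\epsilon\lambda^{-e(p)+\epsilon},\qquad e(p)=\min\{1-\tfrac1p,\ \tfrac12,\ \tfrac2p\},
\]
where $C_\epsilon$ depends on $\epsilon,d,\gamma,A,a$ and $\beta$ but not on $\lambda$.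
\end{theorem}

Since $e(p)=\alpha_{\rm crit}(p)$ for $2<p<\infty$, this contains \eqref{eq:conj}.

\begin{theorem}\label{thm:sharp}
Let $d\ge2$, let $s_0$ be an interior point of $I$ at which $\gamma'(s_0),\gamma''(s_0)$ are linearly independent (automatic if $\gamma$ is non-degenerate), and let $\beta\not\equiv0$. There are a symbol $a$ of order zero satisfying \eqref{eq:cond} and constants $c,\lambda_0>0$ such that for all $1\le p\le\infty$ and all $\lambda\ge\lambda_0$
\[
\|m[a^\lambda](D)\|_{L^p(\mathbb R^d)\to L^p(\mathbb R^d\times[1,2])}\ge c\,\lambda^{-e(p)} .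
\]
\end{theorem}

\subsection{Why these exponents}\label{sec:why}

For a single $t$ two bounds are immediate. On $L^2$ the norm is the supremum of the multiplier, which is essentially $O(\lambda^{-1/2})$ by van der Corput's lemma; on $L^\infty$ the norm is $O(1)$. Interpolation gives $\lambda^{-1/p}$ for $p\ge2$. For one $t$ this cannot be improved. One can choose $f$ so that at time $t_0$ all frequencies arrive at the origin in phase: then $f$ has height $\lambda^{d-1}$ on the $\lambda^{-1}$-neighborhood of a curve, while $m[a^\lambda](D)f(\cdot,t_0)$ has the same height on a ball of radius $\lambda^{-1}$, and the ratio of norms is $\lambda^{-d/p+(d-1)/p}=\lambda^{-1/p}$. But this focus lasts only for a time $\lambda^{-1}$, so integration in $t$ turns the lower bound into $\lambda^{-2/p}$. A plane wave, on the other hand, is simply multiplied by a number of size $\lambda^{-1/2}$ for every $t$. The bounds $\lambda^{-2/p}$ and $\lambda^{-1/2}$ cross at $p=4$, and one is led to guess that the larger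 of them is the truth for $p\ge2$. (For $p<2$ the extremal $f$ is a bump at scale $\lambda^{-1}$.) These examples are carried out in Section~\ref{sec:sharp}, where Remark~\ref{rem:cubic} shows that the exponents fail if \eqref{eq:cond} is dropped.

The bounds for $p=1,2,\infty$ are elementary, and all of Theorem~\ref{thm:main} follows from them by interpolation once we know the case $p=4$. That case asks for $\lambda^{-1/2+\epsilon}$; the fixed-time bound there is only $\lambda^{-1/4}$.

\subsection{The method}\label{sec:method}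

We describe the proof for $p=4$, ignoring factors $\lambda^\epsilon$. Cut the $s$-integral into intervals $\theta$ of length $h=\lambda^{-1/2}$ with centers $c_\theta$. The corresponding piece $m_\theta$ has size at most $h$ and is negligible unless the phase is stationary, $|\langle\gamma'(c_\theta),\xi\rangle|\lesssim\lambda h$. So $f_\theta=m_\theta(D)f$ has its space--time Fourier transform near the set of $(\xi,\omega)$ with $\omega=-\langle\gamma(s),\xi\rangle$ and $\langle\gamma'(s),\xi\rangle=0$ for some $s\in\theta$: a plank of a curved cone in $\mathbb R^{d+1}$.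

Three steps lead to the estimate. First, a \emph{wave envelope estimate}, in the style of Guth, Wang and Zhang \cite{GWZ}, gives
\begin{equation}\label{eq:heur}
\Big\|\sum_\theta f_\theta\Big\|_4^4\lesssim\sum_J\int\Big(\text{average over translates of }U_J\text{ of }\sum_{\theta\subset J}|f_\theta|^2\Big)^2 ,
\end{equation}
with $J$ running over all dyadic intervals of length between $h$ and $1$ and
\[
U_J=\operatorname{conv}\{\pm(\gamma(s),1):s\in J\}+B(0,\lambda^{-1}).
\]
Second, $U_J$ is essentially a cylinder in the direction $(\gamma(s_J),1)$, $s_J$ the center of $J$, over a convex set $W_J\subset\mathbb R^d$. The multipliers $m_\theta$, $\theta\subset J$, after a common translation by $t\gamma(s_J)$, vary slowly on the scale dual to $W_J$. As they also have almost disjoint supports and size $h$, the average of $\sum_{\theta\subset J}|f_\theta(\cdot,t)|^2$ over a translate of $W_J$ is at most $h^2$ times a similar average of $|f_J|^2$, where $f_J$ is the part of $f$ with frequencies in a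 slab that contains the supports of these $m_\theta$. The translation by $t\gamma(s_J)$ is exactly the one along the axis of $U_J$, so the average of $|f_J|^2$ that arises is the same for all times in a translate of $U_J$. Thus the term with index $J$ in \eqref{eq:heur} is $\lesssim h^4\|f_J\|_4^4$. Third, $\sum_{|J|=\sigma}\|f_J\|_4^4\lesssim\|f\|_4^4$ for each $\sigma$, by interpolation between $2$ and $\infty$. Altogether $\|\sum_\theta f_\theta\|_4\lesssim h\|f\|_4=\lambda^{-1/2}\|f\|_4$.

Section~\ref{sec:envelopes} sets up and explains the wave envelope estimate, with the light cone in $\mathbb R^3$ treated by hand, and Section~\ref{sec:proofenv} proves it. Section~\ref{sec:reduction} reduces the multiplier to the polynomial situation of that theorem, Section~\ref{sec:L4} carries out the steps just described, and Section~\ref{sec:interp} interpolates. Hypothesis \eqref{eq:cond} enters only through the distinction of cases in Section~\ref{sec:dichotomy}.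

\section{Planks and wave envelopes}\label{sec:envelopes}

Fix integers $n\ge2$, $M\ge2$ and a number $K=16^k$ with $k\ge1$. Let $B$ be the closed unit ball of $\mathbb R^n$. In this section and the next, $C$ denotes constants that depend only on $n$ and $M$, and \emph{not} on $K$.

\subsection{Data and planks}

In the application, $g(s)$ will be a multiple of $(\gamma(s),1)$, with $\gamma$ replaced by a Taylor polynomial, $\zeta$ a rescaled space--time frequency $(\xi,\omega)$, and $\langle g(s),\zeta\rangle$ a multiple of $\langle\gamma(s),\xi\rangle+\omega$. The normalization in the next definition says that critical points are non-degenerate, with nearly the same second derivative for all frequencies.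

\begin{definition}
A \emph{datum} $(g,\Omega)$ consists of a polynomial map $g:\mathbb R\to\mathbb R^n$ of degree at most $M$ and a set $\Omega\subset\mathbb R^n$ of diameter at most $1$ such that, with $G_\eta(s)=\langle g(s),\eta\rangle$,
\begin{equation}\label{eq:datum}
|G_\zeta''(s)-1|\le\tfrac1K\qquad(\zeta\in\Omega,\ s\in[-1,2]).
\end{equation}
For an interval $Q\subset[0,1)$ let $\Theta(Q)$ be the set of $\zeta\in\Omega$ for which there is $s^*\in[-1,2]$ with
\[
G_\zeta'(s^*)=0,\qquad\operatorname{dist}(s^*,Q)\le|Q|,\qquad|G_\zeta(s^*)|\le10|Q|^2 .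
\]
\end{definition}

As $G_\zeta'$ is strictly increasing on $[-1,2]$, the point $s^*$ is unique; we denote it by $s(\zeta)$. For $r\ge1$ put
\[
U_{Q,r}=r\operatorname{conv}\{\pm g(s):s\in\bar Q\}+B,\qquad U_{Q,r}^\circ=\{\eta:\ r\max_{\bar Q}|G_\eta|+|\eta|\le1\},
\]
the second set being the polar $\{\eta:\langle x,\eta\rangle\le1\ \forall x\in U_{Q,r}\}$ of the first. Part (b) of the next lemma says that the plank $\Theta(Q)$ lies in a translate of a multiple of the polar of $U_{Q,r}$ with $r=|Q|^{-2}$; in this sense $U_{Q,r}$ is dual to $\Theta(Q)$.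

\begin{lemma}\label{lem:planks}
\textup{(a)} If $Q\subset Q'$ then $\Theta(Q)\subset\Theta(Q')$. \textup{(b)} If $|Q|=R^{-1/2}$, then
\[
\Theta(Q)-\Theta(Q)\subset\{\eta:|\eta|\le1,\ \max_{\bar Q}|G_\eta|\le26/R\}\subset27\,U_{Q,R}^\circ .
\]
\end{lemma}

\begin{proof}
(a) $\operatorname{dist}(s^*,Q')\le\operatorname{dist}(s^*,Q)\le|Q|\le|Q'|$ and $10|Q|^2\le10|Q'|^2$. (b) For $\zeta\in\Theta(Q)$ and $s\in\bar Q$ we have $|s-s(\zeta)|\le2|Q|$. Since $G_\zeta'(s(\zeta))=0$ and $0<G_\zeta''\le\frac{17}{16}$ on $[-1,2]$, $|G_\zeta(s)|\le10|Q|^2+\frac12\cdot\frac{17}{16}\cdot4|Q|^2\le13|Q|^2$. Subtract two such functions and use $\operatorname{diam}\Omega\le1$; then $R\max_{\bar Q}|G_\eta|+|\eta|\le27$.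
\end{proof}

\subsection{The wave envelope estimate}

A \emph{symmetric convex body} is a compact convex set with non-empty interior that is symmetric about the origin. For such a set $U\subset\mathbb R^n$ with gauge $\|x\|_U=\inf\{\rho>0:x\in\rho U\}$ let
\[
\omega_U(x)=|U|^{-1}(1+\|x\|_U)^{-4n},\qquad E_U(H)=\int_{\mathbb R^n}(H*\omega_U)^2\quad(H\ge0).
\]
Convolution with $\omega_U$ is averaging over translates of $U$. From now on the letters $r,R,\dots$ denote elements of $4^{\mathbb N_0}=\{1,4,16,\dots\}$. Let $\mathcal T_r$ be the set of dyadic intervals in $[0,1)$ of length $r^{-1/2}$, and $\mathcal D_R$ the set of dyadic $J\subset[0,1)$ with $R^{-1/2}\le|J|\le1$. Put $L(R)=1+\log_2R$; this is at least the number of different lengths in $\mathcal D_R$. A family $(f_\theta)_{\theta\in\mathcal T_R}$ is \emph{admissible} if each $f_\theta$ is a Schwartz function with $\operatorname{supp}\hat f_\theta\subset\Theta(\theta)$.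

\begin{theorem}\label{thm:envelope}
There is $C_1=C_1(n,M)$ such that, if $m\ge1$ is an integer and $R\le K^{m/2}$, then for every datum and every admissible family
\[
\Big\|\sum_{\theta\in\mathcal T_R}f_\theta\Big\|_4^4\le C_1\big(C_1L(R)^2\big)^m\sum_{J\in\mathcal D_R}E_{U_{J,R}}\Big(\sum_{\theta\subset J}|f_\theta|^2\Big).
\]
\end{theorem}

The sets $U_{J,R}$ are the wave envelopes: $U_{J,R}$ contains the dual planks $U_{\theta,R}$ of all $\theta\subset J$. In the application $m$ is bounded while $R\to\infty$, so the loss is a power of $\log R$.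

\subsection{The light cone, by hand}\label{sec:lightcone}

Let $n=3$, $M=2$ and $g(s)=(s,\frac12s^2,1)$, so that $G_\zeta(s)=\zeta_3+\zeta_1s+\frac12\zeta_2s^2$, and let $\Omega\subset\{|\zeta_2-1|\le1/K\}$ have diameter at most $1$. Here
\[
s(\zeta)=-\frac{\zeta_1}{\zeta_2},\qquad G_\zeta(s(\zeta))=\zeta_3-\frac{\zeta_1^2}{2\zeta_2},
\]
so $\Theta(Q)$ is the part of $\Omega$ that lies at distance at most $10|Q|^2$, measured in the $\zeta_3$-direction, from the light cone $2\zeta_2\zeta_3=\zeta_1^2$, and where the slope $-\zeta_1/\zeta_2$ is within $|Q|$ of $Q$. The proof of Theorem~\ref{thm:envelope} combines three observations.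

\emph{From $f$ to the square function.} Suppose first that we may ignore the variation of $\zeta_2$ and put $\zeta_2=1$ in the formulas above. This replaces the cone by the cylinder $2\zeta_3=\zeta_1^2$ over a parabola, and $G_\zeta(s)=\frac12(s-s(\zeta))^2+O(1/R)$ for $\zeta\in\Theta(\theta)$, $|\theta|=R^{-1/2}$. If $\zeta\in\Theta(\theta)$, $\zeta'\in\Theta(\theta')$ have critical points $s_1,s_3$, then
\[
G_{\zeta+\zeta'}(s)=s^2-(s_1+s_3)s+\tfrac12(s_1^2+s_3^2)+O(1/R).
\]
So, up to $O(1/R)$, $\zeta+\zeta'$ determines $s_1+s_3$ and $s_1^2+s_3^2$, hence also $(s_1-s_3)^2$; therefore it determines the pair $\{s_1,s_3\}$ up to $O(R^{-1/2})$. Thus the products $f_\theta f_{\theta'}$ have Fourier supports of bounded overlap, and by Plancherel $\int|\sum f_\theta|^4\le C\int(\sum|f_\theta|^2)^2$. In truth $\zeta_2$ is only within $1/K$ of $1$. This gives an extra error $O(1/K)$ in $G_\zeta$, which does no harm as long as $R\le K$.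

\emph{From the square function to envelopes.} Let $h_\theta=|f_\theta|^2$. By Lemma~\ref{lem:planks}(b), $\hat h_\theta(\eta)\neq0$ only if $|G_\eta|\le26/R$ on $\theta$. So the question which $\theta$ contribute at a given frequency $\eta$ asks where a quadratic polynomial is small. For $\eta=(\varepsilon,0,0)$, $\varepsilon>0$, we have $G_\eta(s)=\varepsilon s$, and only the $\theta\subset[0,26/(\varepsilon R)]$ contribute. There are few of them if $\varepsilon\sim1$, and all $\theta$ may contribute if $\varepsilon\le26/R$. In between, when $26/(\varepsilon R)=2^{-k}$ is the length of some $J=[0,2^{-k})\in\mathcal D_R$, we have $\sum_\theta\hat h_\theta(\eta)=\hat H_J(\eta)$ with $H_J=\sum_{\theta\subset J}h_\theta$. We do not separate the $\theta\subset J$ any further. What we use instead is that $|G_\eta|\le26/R$ on all of $J$, that is, $\eta\in27U_{J,R}^\circ$; such a frequency survives averaging of $H_J$ over translates of $U_{J,R}$. For general $\eta$ the set $\{|G_\eta|\le26/R\}$ consists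 of at most two intervals, being the preimage of an interval under a polynomial of degree at most two. The $\theta$ inside them are grouped into $O(L(R))$ dyadic intervals $J$, and Cauchy--Schwarz over these costs only a logarithm. Integrating in $\eta$ gives $\int(\sum h_\theta)^2\lesssim L(R)\sum_JE_{U_{J,R}}(H_J)$.

These two steps prove Theorem~\ref{thm:envelope} for $R\le K$.

\emph{Finer scales.} If $R>K$, the first step breaks down below the scale $K^{-1/2}$. Stop at scale $K$: we then face, for each $J\in\mathcal D_K$, the function $\sum_{\tau\subset J}|f_\tau|^2$, $|\tau|=K^{-1/2}$, averaged over $U_{J,K}$. The affine change of variable that maps $J$ to $[0,1)$ turns this into $\sum_{\tau\in\mathcal T_r}|f_\tau|^2$ averaged over $V_r=U_{[0,1),r}$, for some $r\le K$, and changes $R$ to $Rr/K$; we write $R$ again for the new value. Now the averaging helps. To localize $f_\tau$ to a translate of $V_r$ is to blur its frequencies by $V_r^\circ$. For $\eta\in V_r^\circ$ the polynomial $G_\eta$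 is $O(1/r)$ on $[0,1]$, hence so is $G_\eta'$, so the blurring moves critical points only by $O(1/r)$. If $R\le r^2$, this is $O(R^{-1/2})$, the pieces $f_\theta$ with $\theta\subset\tau$ remain essentially orthogonal on each translate of $V_r$, and $|f_\tau|^2$ may be replaced by $\sum_{\theta\subset\tau}|f_\theta|^2$. So from $r$ one can pass to $r^2$ in one step when $r\geq K^{1/2}$, and to $K$ by the parabola argument when $r<K^{1/2}$. In both cases a factor of at least $K^{1/2}$ is gained, and after $m$ steps we are done.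

\section{Proof of the wave envelope estimate}\label{sec:proofenv}

\subsection{Preliminaries on polynomials and weights}

For a real polynomial $G$ of degree at most $M$ we use two facts.
\begin{itemize}
\item[(Q1)] $\max_{[-1,2]}|G'|\le C\max_{[0,1]}|G|$, since all norms on a finite-dimensional space are equivalent.
\item[(Q2)] For $c>0$ the set $Z=\{s\in[0,1]:|G(s)|\le c\}$ has at most $2M+1$ components. If $G$ is constant, $Z$ is $[0,1]$ or empty. Otherwise each component that does not contain $0$ has its left endpoint in $(0,1]$, where $|G|=c$ by continuity. These endpoints are distinct, and $G=\pm c$ has at most $2M$ solutions.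
\end{itemize}

\begin{lemma}\label{lem:weights}
Let $U\subset\mathbb R^n$ be a symmetric convex body.
\begin{itemize}
\item[(P1)] $\|\omega_U\|_1=C_n$, $E_U(H)\le C\|H\|_2^2$, $\ \omega_U*\omega_U\le C\omega_U$, $\ \omega_U\le C|U|^{-1}1_U*\omega_U$.
\item[(P2)] For each $b\ge1$ there is a Schwartz function $\psi$ with $\hat\psi=1$ on $bU^\circ$ and $|\psi|\le C_b\omega_U$. There is a Schwartz function $\varphi$ with $\operatorname{supp}\hat\varphi\subset U^\circ$, $|\varphi|\ge1$ on $U$ and $|\varphi|^2\le C|U|\omega_U$.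
\end{itemize}
\end{lemma}

\begin{proof}
(P1) As $|\{\|x\|_U\le\rho\}|=\rho^n|U|$, $\|\omega_U\|_1=\int_0^\infty(1+\rho)^{-4n}n\rho^{n-1}d\rho$. The bound for $E_U$ is Young's inequality. Given $x,y$, either $\|y\|_U\ge\frac12\|x\|_U$, and then $\omega_U(y)\le2^{4n}\omega_U(x)$, or $\|x-y\|_U\ge\frac12\|x\|_U$, and then $\omega_U(x-y)\le2^{4n}\omega_U(x)$. Integrating in $y$, $\omega_U*\omega_U\le2\cdot2^{4n}C_n\,\omega_U$. If $y\in U$ then $1+\|x-y\|_U\le2(1+\|x\|_U)$, so $|U|^{-1}1_U*\omega_U\ge2^{-4n}\omega_U$.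

(P2) By John's theorem there is an invertible linear $\Lambda$ with $\Lambda B\subset U\subset\sqrt n\,\Lambda B$. Then
\[
n^{-1/2}\Lambda^{-t}B\subset U^\circ\subset\Lambda^{-t}B,\qquad|\Lambda^{-1}x|\ge\|x\|_U,\qquad|\det\Lambda|\le C|U|\le C^2|\det\Lambda|.
\]
Let $\psi_b$ be Schwartz with $\hat\psi_b=1$ on $bB$, and $\psi=|\det\Lambda|^{-1}\psi_b(\Lambda^{-1}\cdot)$. Then $\hat\psi=\hat\psi_b(\Lambda^t\cdot)=1$ on $b\Lambda^{-t}B\supset bU^\circ$. Let $\hat\varphi_0\ge0$ be a large multiple of an even bump supported in $n^{-1/2}B$ and $\varphi=\varphi_0(\Lambda^{-1}\cdot)$; its Fourier transform is supported in $n^{-1/2}\Lambda^{-t}B\subset U^\circ$. If $x\in U$ then $y=\Lambda^{-1}x$ has $|y|\le\sqrt n$, so $\varphi_0(y)=(2\pi)^{-n}\int\cos\langle y,\xi\rangle\,\hat\varphi_0(\xi)\,d\xi\ge(2\pi)^{-n}\cos(1)\int\hat\varphi_0\ge1$. The upper bounds follow from the rapid decay of $\psi_b$ and $\varphi_0$ together with $|\Lambda^{-1}x|\ge\|x\|_U$.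
\end{proof}

We say that a family of sets has overlap at most $N$ if no point lies in more than $N$ of them.

\begin{lemma}[Orthogonality on translates of $V$]\label{lem:local}
Let $V$ be a symmetric convex body and let $f_i$ be finitely many Schwartz functions with $\operatorname{supp}\hat f_i\subset S_i$, where the $S_i$ are bounded and the sets $S_i+V^\circ$ have overlap at most $N$. Then $|\sum f_i|^2*\omega_V\le CN\sum|f_i|^2*\omega_V$ pointwise.
\end{lemma}

\begin{proof}
Let $f=\sum f_i$ and let $\varphi$ be as in (P2) for $V$. The function $f_i\varphi(\cdot-y)$ has Fourier support in $S_i+V^\circ$. By Plancherel and Cauchy--Schwarz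
\[
\int_{y+V}|f|^2\le\int\Big|\sum_if_i\,\varphi(\cdot-y)\Big|^2\le N\sum_i\int|f_i\,\varphi(\cdot-y)|^2\le CN|V|\sum_i|f_i|^2*\omega_V(y).
\]
That is, $|V|^{-1}|f|^2*1_V\le CN\sum|f_i|^2*\omega_V$. Convolve with $\omega_V$ and use the last two facts in (P1).
\end{proof}

\subsection{The square function is controlled by envelopes}

The idea was explained in Section~\ref{sec:lightcone}: at each frequency $\eta$, group the contributing $\theta$ into few dyadic intervals on which $G_\eta$ is small.

\begin{lemma}\label{lem:highlow}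
For every datum and every admissible family $(f_\theta)_{\theta\in\mathcal T_R}$,
\[
\int\Big(\sum_{\theta\in\mathcal T_R}|f_\theta|^2\Big)^2\le CL(R)\sum_{J\in\mathcal D_R}E_{U_{J,R}}\Big(\sum_{\theta\subset J}|f_\theta|^2\Big).
\]
\end{lemma}

\begin{proof}
Let $h_\theta=|f_\theta|^2$ and $H_J=\sum_{\theta\subset J}h_\theta$. Fix $\eta$ and put $Z_\eta=\{s\in[0,1]:|G_\eta(s)|\le26/R\}$. The Fourier support of $h_\theta$ lies in $\Theta(\theta)-\Theta(\theta)$. So, by Lemma~\ref{lem:planks}(b), $\hat h_\theta(\eta)\ne0$ forces $|\eta|\le1$ and $\theta\subset Z_\eta$.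

Let $\mathcal M_\eta$ be the set of maximal elements of $\{J\in\mathcal D_R:J\subset Z_\eta\}$. Each lies in one of the at most $2M+1$ components of $Z_\eta$, and a component contains at most two of them of a given length. Indeed, if $J_1<J_2<J_3$ were three, then $|J_2|<1$, and the dyadic parent of $J_2$, which is the union of $J_2$ and one of its two neighbors, would lie in $\operatorname{conv}(J_1\cup J_2\cup J_3)\subset Z_\eta$, contradicting maximality. Hence $\#\mathcal M_\eta\le CL(R)$. Every $\theta\subset Z_\eta$ lies in exactly one $J\in\mathcal M_\eta$. By Cauchy--Schwarz, for $|\eta|\le1$,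
\[
\Big|\sum_\theta\hat h_\theta(\eta)\Big|^2=\Big|\sum_{J\in\mathcal M_\eta}\hat H_J(\eta)\Big|^2\le CL(R)\sum_{J\in\mathcal D_R:\,J\subset Z_\eta}|\hat H_J(\eta)|^2,
\]
and for $|\eta|>1$ the left side is $0$. If $|\eta|\le1$ and $J\subset Z_\eta$ then $R\max_{\bar J}|G_\eta|+|\eta|\le27$, so $\eta\in27U_{J,R}^\circ$ and $\hat\psi_J(\eta)=1$, where $\psi_J$ is the function in (P2) for $U_{J,R}$ with $b=27$. Integrating in $\eta$, by Plancherel,
\[
\int\Big(\sum_\theta h_\theta\Big)^2\le CL(R)\sum_J\|H_J*\psi_J\|_2^2\le CL(R)\sum_JE_{U_{J,R}}(H_J),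
\]
since $H_J\ge0$ and $|\psi_J|\le C\omega_{U_{J,R}}$.
\end{proof}

\subsection{The quantity to be iterated}

For an admissible family $(f_\theta)_{\theta\in\mathcal T_R}$ and $\tau\in\mathcal T_r$, $r\le R$, put $f_\tau=\sum_{\theta\subset\tau}f_\theta$; by Lemma~\ref{lem:planks}(a), $\operatorname{supp}\hat f_\tau\subset\Theta(\tau)$. Write $V_r=U_{[0,1),r}$. Let $S(r,R)\in[0,\infty]$ be the best constant, over all data (with the fixed $n,M,K$) and all admissible families, in
\[
E_{V_r}\Big(\sum_{\tau\in\mathcal T_r}|f_\tau|^2\Big)\le S(r,R)\sum_{J\in\mathcal D_R}E_{U_{J,R}}\Big(\sum_{\theta\subset J}|f_\theta|^2\Big).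
\]
Theorem~\ref{thm:envelope} is essentially a bound for $S(1,R)$. We bound $S(r,R)$ directly in two ranges and then combine them by rescaling. In the first range the average over $V_r$ makes the pieces $f_\theta$ orthogonal; in the second the second derivatives of all $G_\zeta$ agree up to $O(1/R)$, and the geometry is that of a parabola.

\begin{lemma}[Averaging range]\label{lem:base1}
If $R^{1/2}\le r\le R$ then $S(r,R)\le CL(R)$.
\end{lemma}

\begin{proof}
If $\eta\in V_r^\circ$ then $|G_\eta|\le1/r$ on $[0,1]$, so $|G_\eta'|\le C/r\le CR^{-1/2}$ on $[-1,2]$ by (Q1). Suppose $\zeta_1+\eta_1=\zeta_2+\eta_2$ with $\zeta_i\in\Theta(\theta_i)$, $\theta_i\in\mathcal T_R$ and $\eta_i\in V_r^\circ$, and let $s_i=s(\zeta_i)$. As $G''_{\zeta_1}\ge\frac12$ on $[-1,2]$ and $G'_{\zeta_1}(s_1)=G'_{\zeta_2}(s_2)=0$,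
\[
\tfrac12|s_1-s_2|\le|G'_{\zeta_1}(s_2)|=|(G'_{\zeta_1}-G'_{\zeta_2})(s_2)|=|(G'_{\eta_2}-G'_{\eta_1})(s_2)|\le CR^{-1/2}.
\]
So $\operatorname{dist}(\theta_1,\theta_2)\le CR^{-1/2}$, and the sets $\Theta(\theta)+V_r^\circ$, $\theta\in\mathcal T_R$, have overlap at most $C$. By Lemma~\ref{lem:local}, $|f_\tau|^2*\omega_{V_r}\le C\sum_{\theta\subset\tau}|f_\theta|^2*\omega_{V_r}$ for each $\tau\in\mathcal T_r$. Sum over $\tau$, take $L^2$ norms and use (P1): $E_{V_r}(\sum_\tau|f_\tau|^2)\le C\|\sum_\theta|f_\theta|^2\|_2^2$. Apply Lemma~\ref{lem:highlow}.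
\end{proof}

\begin{lemma}[Parabolic range]\label{lem:base2}
If $1\le r\le R\le K$ then $S(r,R)\le CL(R)$.
\end{lemma}

\begin{proof}
By (P1) and Lemma~\ref{lem:highlow} it suffices to show $\int(\sum_{\tau\in\mathcal T_r}|f_\tau|^2)^2\le C\int(\sum_{\theta\in\mathcal T_R}|f_\theta|^2)^2$. The left side is $\sum_{\tau,\tau'}\int|f_\tau f_{\tau'}|^2$, and $f_\tau f_{\tau'}=\sum_{\theta\subset\tau,\,\theta'\subset\tau'}f_\theta f_{\theta'}$. By Plancherel and Cauchy--Schwarz it suffices that the sets $\Theta(\theta)+\Theta(\theta')$, $(\theta,\theta')\in\mathcal T_R^2$, have overlap at most $C$.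

Let $\zeta_1+\zeta_3=\zeta_2+\zeta_4$ with $\zeta_i\in\Theta(\theta_i)$, and $s_i=s(\zeta_i)$. By Taylor's formula at $s_i$ and \eqref{eq:datum}, for $s\in[-1,2]$,
\[
|G_{\zeta_i}(s)-\tfrac12(s-s_i)^2|\le\frac{10}R+\frac{9}{2K}\le\frac{15}R ;
\]
this is where $R\le K$ is used. Since $G_{\zeta_1}+G_{\zeta_3}=G_{\zeta_2}+G_{\zeta_4}$, the affine function
\[
\tfrac12\big[(s-s_1)^2+(s-s_3)^2-(s-s_2)^2-(s-s_4)^2\big]
\]
is $O(1/R)$ on $[-1,2]$, so its coefficients are $O(1/R)$:
\[
s_1+s_3-s_2-s_4=O(1/R),\qquad s_1^2+s_3^2-s_2^2-s_4^2=O(1/R).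
\]
From $(x-y)^2=2(x^2+y^2)-(x+y)^2$ and the boundedness of the $s_i$ we get $(s_1-s_3)^2-(s_2-s_4)^2=O(1/R)$, and from $\big||x|-|y|\big|^2\le|x^2-y^2|$ then $\big||s_1-s_3|-|s_2-s_4|\big|=O(R^{-1/2})$. So, up to order, $\{s_2,s_4\}$ is within $O(R^{-1/2})$ of $\{s_1,s_3\}$. Given $(\theta_1,\theta_3)$, only $O(1)$ pairs $(\theta_2,\theta_4)$ are possible.
\end{proof}

\begin{lemma}[Rescaling]\label{lem:rescale}
For $r_1\le r_2\le r_3$, if the right side is finite,
\[
S(r_1,r_3)\le L(r_3)\,S(r_1,r_2)\,\max_\sigma S(\sigma^2r_2,\sigma^2r_3),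
\]
where $\sigma$ runs over the dyadic numbers in $[r_2^{-1/2},1]$.
\end{lemma}

\begin{proof}
Let $(f_\theta)_{\theta\in\mathcal T_{r_3}}$ be admissible. Then $(f_{\tau})_{\tau\in\mathcal T_{r_2}}$ is admissible, so
\[
E_{V_{r_1}}\Big(\sum_{\tau'\in\mathcal T_{r_1}}|f_{\tau'}|^2\Big)\le S(r_1,r_2)\sum_{J\in\mathcal D_{r_2}}E_{U_{J,r_2}}\Big(\sum_{\tau\in\mathcal T_{r_2},\,\tau\subset J}|f_\tau|^2\Big).
\]
Fix $J=[a,a+\sigma)$ and put $g_J(u)=\sigma^{-2}g(a+\sigma u)$. We change the parameter $s=a+\sigma u$ and the datum, but neither the functions $f_\theta$ nor the frequency space. The map $g_J$ has degree at most $M$ and $\frac{d^2}{du^2}\langle g_J(u),\zeta\rangle=G_\zeta''(a+\sigma u)$, where $a+\sigma u\in[-1,2]$ for $u\in[-1,2]$. So $(g_J,\Omega)$ is a datum.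

For $\theta=a+\sigma\tilde\theta\subset J$, the set $\Theta(\tilde\theta)$ for $(g_J,\Omega)$ equals $\Theta(\theta)$ for $(g,\Omega)$. The defining conditions correspond under $s^*=a+\sigma u^*$, because $\langle g_J(u^*),\zeta\rangle=\sigma^{-2}G_\zeta(s^*)$ and $|\tilde\theta|^2=\sigma^{-2}|\theta|^2$; and $\operatorname{dist}(s^*,\theta)\le|\theta|\le\sigma$ gives $u^*\in[-1,2]$. If $|\theta|=r_3^{-1/2}$ then $|\tilde\theta|=(\sigma^2r_3)^{-1/2}$. Also, for $J'=a+\sigma\tilde J'\subset J$,
\[
U_{J',r}=r\operatorname{conv}\{\pm g(s):s\in\bar J'\}+B=\sigma^2r\operatorname{conv}\{\pm g_J(u):u\in\overline{\tilde J'}\}+B,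
\]
which is $U_{\tilde J',\sigma^2r}$ for $g_J$. In particular $U_{J,r_2}$ is $V_{\sigma^2r_2}$ for $g_J$. The definition of $S(\sigma^2r_2,\sigma^2r_3)$ therefore gives
\[
E_{U_{J,r_2}}\Big(\sum_{\tau\subset J}|f_\tau|^2\Big)\le S(\sigma^2r_2,\sigma^2r_3)\sum_{J'\in\mathcal D_{r_3},\,J'\subset J}E_{U_{J',r_3}}\Big(\sum_{\theta\subset J'}|f_\theta|^2\Big).
\]
Sum over $J$; each $J'$ lies in at most $L(r_3)$ of the $J$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:envelope}]
Write $L=L(R)$, and let $C_1\ge1$ be a sufficiently large constant depending only on $n$ and $M$.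

\emph{Claim.} If $r\le R'\le R$ and $R'/r\le K^{m/2}$, then $S(r,R')\le(C_1L^2)^m$.

We use induction on $m\ge1$. As $K=16^k$, both $K$ and $K^{1/2}$ belong to $4^{\mathbb N}$.
\begin{itemize}
\item If $r\ge K^{1/2}$ and $R'\le r^2$, use Lemma~\ref{lem:base1}.
\item If $r<K^{1/2}$ and $R'\le K$, use Lemma~\ref{lem:base2}.
\item If $r\ge K^{1/2}$ and $R'>r^2$, then $m\ge2$, since for $m=1$ we would have $R'\le rK^{1/2}\le r^2$. Lemma~\ref{lem:rescale} with $r_2=r^2$ and Lemma~\ref{lem:base1} give $S(r,R')\le L\cdot CL\cdot\max_\sigma S(\sigma^2r^2,\sigma^2R')$, where $R'/r^2\le K^{m/2}/r\le K^{(m-1)/2}$.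
\item If $r<K^{1/2}$ and $R'>K$, then $m\ge2$, since for $m=1$ we would have $R'\le rK^{1/2}<K$. Lemma~\ref{lem:rescale} with $r_2=K$ and Lemma~\ref{lem:base2} give $S(r,R')\le L\cdot CL\cdot\max_\sigma S(\sigma^2K,\sigma^2R')$, where $R'/K\le K^{m/2}r/K\le K^{(m-1)/2}$.
\end{itemize}
In the last two cases the inductive hypothesis applies, because $\sigma^2R'\le R$. This proves the claim.

Let $f=\sum_\theta f_\theta$; we may assume $\Theta([0,1))\neq\emptyset$. By Lemma~\ref{lem:planks} (part (b) with $Q=[0,1)$ and $R=1$), $\operatorname{supp}\hat f\subset\Theta([0,1))\subset\zeta_0+27V_1^\circ$ for any $\zeta_0\in\Theta([0,1))$. With $\psi$ from (P2) for $V_1$ and $b=27$, $f=f*(e^{i\langle\zeta_0,\cdot\rangle}\psi)$, so $|f|\le|f|*|\psi|$. By Cauchy--Schwarz $|f|^2\le C|f|^2*\omega_{V_1}$, hence $\|f\|_4^4\le CE_{V_1}(|f|^2)$. Apply the claim with $r=1$ and $R'=R$.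
\end{proof}

\section{Reduction to a polynomial cone}\label{sec:reduction}

From now on $n=d+1$ and $0<\delta<1/100$ is fixed. Constants $C$ and implicit constants depend on $\delta,d,\gamma,a,A,\beta$, and $C_d$ denotes constants depending only on $d$. The goal of this section and the next is
\begin{equation}\label{eq:L4}
\|m[a^\lambda](D)f\|_{L^4(\mathbb R^d\times[1,2])}\le C\lambda^{-1/2+C_d\delta}\|f\|_4
\end{equation}
for Schwartz $f$; by density and the next lemma it then holds for all $f\in L^4$. The lemma also disposes of bounded $\lambda$, so that afterwards we assume $\lambda\ge\lambda_0(\delta)$ throughout.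

\begin{lemma}[Trivial bound]\label{lem:trivial}
For $1\le p\le\infty$, $\|m[a^\lambda](D)\|_{L^p(\mathbb R^d)\to L^p(\mathbb R^d\times[1,2])}\lesssim1$.
\end{lemma}

\begin{proof}
We have $m[a^\lambda](D)f(x,t)=\int(a^\lambda(D;t;s)f)(x-t\gamma(s))\,ds$. The function $\xi\mapsto a^\lambda(\lambda\xi;t;s)$ is supported in $\frac12\le|\xi|\le2$ with derivatives bounded uniformly in $\lambda,t,s$. So the kernel of $a^\lambda(D;t;s)$ is $O(\lambda^d(1+\lambda|x|)^{-d-1})$ and has $L^1$ norm $O(1)$. Apply Minkowski's inequality in $s$.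
\end{proof}

\subsection{Parameters and localization}

Let
\[
\ell=\lambda^{-\delta},\qquad R\in4^{\mathbb N},\ \lambda^{1-8\delta}\le R<4\lambda^{1-8\delta},\qquad h=\ell R^{-1/2}\in[\tfrac12\lambda^{-1/2+3\delta},\lambda^{-1/2+3\delta}],
\]
$K\in16^{\mathbb N}$ with $\frac1{16}\lambda^{\delta/2}<K\le\lambda^{\delta/2}$, and $M=\lceil20/\delta\rceil$. The length $\ell$ is that of the $s$-intervals on which $\gamma$ is replaced by a polynomial of degree $M$ and on which second derivatives of phases are constant up to a relative error $O(\lambda^{-\delta})\le1/K$. The length $h$ is that of the finest intervals; since $\lambda h^2\ge\frac14\lambda^{6\delta}$, which is a positive power of $\lambda$, errors from non-stationary phase are negligible.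

Take $\chi\in C_c^\infty((0,1))$ with $\sum_{i\in\mathbb Z}\chi(\cdot-i/2)=1$ and $\rho\in C_c^\infty(\mathbb R^d)$, supported in $\{|v|\le d\}$, with $\sum_{j\in\mathbb Z^d}\rho(\cdot-j)=1$. Then $a^\lambda$ is the sum of the pieces
\[
a_*(\xi;t;s)=a^\lambda(\xi;t;s)\,\chi(\ell^{-1}s-i/2)\,\rho(\lambda^{-1+\delta}\xi-j),
\]
of which $O(\lambda^{(d+1)\delta})$ are non-zero. So it suffices to prove \eqref{eq:L4} for each of them, with constants that do not depend on the piece. We fix one and drop $i,j$ from the notation. Let $b=i\ell/2$. The $s$-support of $a_*$ lies in $(b,b+\ell)$, and $I_*:=[b-\ell,b+2\ell]\subset I$ for large $\lambda$. Moreover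
\begin{equation}\label{eq:symb}
|\partial_\xi^\kappa\partial_t^k\partial_s^la_*|\lesssim\lambda^{-(1-\delta)|\kappa|}\lambda^{\delta l}.
\end{equation}
Fix $(\xi^\circ,s^\circ)\in\operatorname{supp}_{\xi,s}a_*$ and let $B_*=\{|\xi-\xi^\circ|\le4d\lambda^{1-\delta}\}$. The $\xi$-support of $a_*$ lies in the concentric ball of half the radius. For $(\xi,s)\in B_*\times I_*$,
\begin{equation}\label{eq:freeze}
|\langle\gamma^{(k)}(s),\xi\rangle-\langle\gamma^{(k)}(s^\circ),\xi^\circ\rangle|\le C\lambda^{1-\delta},\qquad k=0,1,2.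
\end{equation}

\subsection{Negligible terms}

We call $n(D,t)$ \emph{negligible} if $n(\xi,t)$ is supported in $|\xi|\le2\lambda$ and $|\partial_\xi^\kappa n(\xi,t)|\le C_{\kappa,N}\lambda^{-N}$ for all $\kappa$ and $N$, uniformly in $t\in[1,2]$. Its kernel is then $O(\lambda^{-N}(1+|x|)^{-d-1})$ for all $N$, and its norm on every $L^p$ is $O(\lambda^{-N})$. A sum of at most $\lambda$ operators that are negligible with uniform constants is negligible.

\begin{lemma}[Non-stationary phase]\label{lem:ibp}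
Let $0<H\le1$. Let $\alpha\in C_c^\infty(\mathbb R)$ be supported in an interval of bounded length with $|\alpha^{(k)}|\le C_kH^{-k}$, and let $\Phi$ be real and smooth with $|\Phi'|\ge c\lambda H$ and $|\Phi^{(k)}|\le C_k\lambda$ $(k\ge2)$ on $\operatorname{supp}\alpha$. Then $|\int e^{-i\Phi}\alpha\,ds|\le C_N(\lambda H^2)^{-N}$ for every $N$.
\end{lemma}

\begin{proof}
Put $w=\Phi'/(\lambda H)$, so $|w|\ge c$ and $|w^{(k)}|\lesssim H^{-1}\le H^{-k}$ for $k\ge1$. As $(1/w)^{(k)}$ is a linear combination of terms $w^{-1-l}\prod_{i=1}^lw^{(k_i)}$ with $k_i\ge1$, $\sum k_i=k$, we have $|(1/w)^{(k)}|\lesssim H^{-k}$. One integration by parts replaces $\alpha$ by $(\alpha/(i\lambda Hw))'$, which satisfies the same bounds as $\alpha$ with an extra factor $(\lambda H)^{-1}H^{-1}$. Iterate.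
\end{proof}

\subsection{The two cases of the hypothesis}\label{sec:dichotomy}

Put $\mu=\langle\gamma''(s^\circ),\xi^\circ\rangle$. By \eqref{eq:cond} and $|\xi^\circ|\ge\lambda/2$, at least one of the following holds:
\[
\text{(a) }\ |\langle\gamma'(s^\circ),\xi^\circ\rangle|\ge\frac\lambda{4A},\qquad\qquad\text{(b) }\ |\mu|\ge\frac\lambda{4A}.
\]

In case (a), \eqref{eq:freeze} gives $|\langle\gamma'(s),\xi\rangle|\ge\lambda/(8A)$ on the support of $a_*$. Any $\xi$-derivative of $m[a_*]$ is a linear combination of integrals $\int e^{-it\langle\gamma(s),\xi\rangle}\alpha(s)\,ds$ in which $\alpha$ is a product of components of $t\gamma(s)$ and a $\xi$-derivative of $a_*$. Lemma~\ref{lem:ibp} with $\Phi=t\langle\gamma,\xi\rangle$ and $H=\lambda^{-\delta}$ applies to these, with $\lambda H^2=\lambda^{1-2\delta}$. So $m[a_*](D)$ is negligible, and there is nothing more to prove.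

\emph{From here to the end of Section~\ref{sec:L4} we assume case} (b). Note that $|\mu|\sim\lambda$.

\subsection{Polynomial model}

Let $\Gamma$ be the Taylor polynomial of $\gamma$ at $b$ of degree $M$. On $I_*$, for large $\lambda$,
\[
|\gamma^{(k)}-\Gamma^{(k)}|\le C(2\ell)^{M+1-k}\le\lambda^{-10},\qquad k=0,1,2.
\]
Together with \eqref{eq:freeze} this gives, for $(\xi,s)\in B_*\times I_*$ and large $\lambda$,
\begin{equation}\label{eq:mu}
\Big|\frac{\langle\Gamma''(s),\xi\rangle}\mu-1\Big|\le C\lambda^{-\delta}\le\frac1K\le\frac1{16}.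
\end{equation}
So for $\xi\in B_*$ the function $s\mapsto\langle\Gamma'(s),\xi\rangle/\mu$ has derivative in $[\frac{15}{16},\frac{17}{16}]$ on $I_*$.

We identify $\theta\in\mathcal T_R$ with the interval $b+\ell\theta$, which has length $h$, and denote its center by $c_\theta$. In the same way, $J\in\mathcal D_R$ is identified with an interval of length $\sigma\in[h,\ell]$ and center $s_J$. Take $\vartheta\in C_c^\infty((-\frac34,\frac34))$ with $\sum_{k\in\mathbb Z}\vartheta(\cdot-k)=1$ and put $\chi_\theta(s)=\vartheta((s-c_\theta)/h)$. The $s$-support of $a_*$ stays at distance at least $c\ell$ from the endpoints of $(b,b+\ell)$, and $h/\ell\to0$. So $\sum_{\theta\in\mathcal T_R}\chi_\theta=1$ there, and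
\[
m[a_*]=\sum_\theta m_\theta,\qquad m_\theta(\xi,t)=\int e^{-it\langle\gamma(s),\xi\rangle}a_*(\xi;t;s)\chi_\theta(s)\,ds .
\]

We localize each $m_\theta$ to the frequencies where its phase is stationary, and in the variable $\omega$ dual to $t$. Let $\phi,\phi_0\in C_c^\infty(\mathbb R)$ take values in $[0,1]$ with
\[
\phi=1\text{ on }[-1.2,1.2],\quad\operatorname{supp}\phi\subset[-1.4,1.4],\qquad\phi_0=1\text{ on }[-4,4],\quad\operatorname{supp}\phi_0\subset[-5,5].
\]
Put $\phi_\theta(\xi)=\phi\big(\langle\Gamma'(c_\theta),\xi\rangle/(\mu h)\big)$, $\nu=|\mu|h^2\sim\lambda^{6\delta}$, $\hat m_\theta(\xi,\omega)=\int e^{-i\omega t}m_\theta(\xi,t)\,dt$, $\check\phi_0(u)=\frac1{2\pi}\int e^{i\omega u}\phi_0(\omega)\,d\omega$ and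
\begin{align}
\tilde m_\theta(\xi,t)&=\frac{\phi_\theta(\xi)}{2\pi}\int e^{i\omega t}\,\phi_0\Big(\frac{\omega+\langle\Gamma(c_\theta),\xi\rangle}\nu\Big)\hat m_\theta(\xi,\omega)\,d\omega\notag\\
&=\phi_\theta(\xi)\int m_\theta(\xi,t')\,e^{-i(t-t')\langle\Gamma(c_\theta),\xi\rangle}\,\nu\check\phi_0(\nu(t-t'))\,dt'.\label{eq:mtilde}
\end{align}

\begin{lemma}\label{lem:decomp}
$m[a_*](D)=\sum_{\theta\in\mathcal T_R}\tilde m_\theta(D,t)+(\text{negligible})$ for $t\in[1,2]$.
\end{lemma}

\begin{proof}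
There are $R^{1/2}\le\lambda$ intervals $\theta$. The $\xi$-derivatives of $\phi_\theta$ are bounded, since $|\mu|h\gtrsim1$. All multipliers below are supported in the $\xi$-support of $a_*$, which lies in $B_*\cap\{|\xi|\le2\lambda\}$.

\emph{$\sum_\theta(1-\phi_\theta)m_\theta$ is negligible.} For $\xi\in B_*\cap\operatorname{supp}(1-\phi_\theta)$ and $s\in\operatorname{supp}\chi_\theta$, \eqref{eq:mu} gives $|\langle\Gamma'(s),\xi\rangle|\ge(1.2-\frac{17}{16}\cdot0.75)|\mu|h\ge0.4|\mu|h$, so $|\langle\gamma'(s),\xi\rangle|\ge c\lambda h$. Apply Lemma~\ref{lem:ibp} with $H=h$ to $m_\theta$ and to its $\xi$-derivatives, which have the same form as in Section~\ref{sec:dichotomy}; here $\lambda h^2\ge\frac14\lambda^{6\delta}$.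

\emph{$\sum_\theta(\phi_\theta m_\theta-\tilde m_\theta)$ is negligible.} For $\xi\in B_*\cap\operatorname{supp}\phi_\theta$ and $s\in\operatorname{supp}\chi_\theta$,
\[
|\langle\Gamma(s)-\Gamma(c_\theta),\xi\rangle|\le1.4|\mu|h\cdot0.75h+\tfrac12\cdot\tfrac{17}{16}(0.75h)^2|\mu|\le1.4\,\nu .
\]
So if $|\omega+\langle\Gamma(c_\theta),\xi\rangle|\ge4\nu$, then $|\omega+\langle\gamma(s),\xi\rangle|\ge\frac12|\omega+\langle\Gamma(c_\theta),\xi\rangle|$ (replacing $\Gamma$ by $\gamma$ changes the pairing by $O(\lambda^{-9})$). Now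
\[
\hat m_\theta(\xi,\omega)=\iint e^{-it(\omega+\langle\gamma(s),\xi\rangle)}a_*(\xi;t;s)\chi_\theta(s)\,ds\,dt .
\]
Its $\xi$-derivatives insert bounded factors with bounded $t$-derivatives. Integrating by parts in $t$, $|\partial_\xi^\kappa\hat m_\theta|\lesssim_{\kappa,N}|\omega+\langle\Gamma(c_\theta),\xi\rangle|^{-N}$ for these $\omega$. The $\xi$-derivatives of $\phi_0((\omega+\langle\Gamma(c_\theta),\xi\rangle)/\nu)$ are bounded as well. Integrating over $|\omega+\langle\Gamma(c_\theta),\xi\rangle|\ge4\nu$, we see that each $\xi$-derivative of $\phi_\theta m_\theta-\tilde m_\theta$ is $O(\nu^{1-N})$ for all $N$, and $\nu\gtrsim\lambda^{6\delta}$.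
\end{proof}

Fix a Schwartz function $f$ on $\mathbb R^d$ and put
\[
f_\theta(x,t)=\tilde m_\theta(D,t)f(x),\qquad(x,t)\in\mathbb R^{d+1}.
\]
The space--time Fourier transform of $f_\theta$ is $\phi_\theta(\xi)\,\phi_0((\omega+\langle\Gamma(c_\theta),\xi\rangle)/\nu)\,\hat m_\theta(\xi,\omega)\hat f(\xi)$, which is smooth and compactly supported. So $f_\theta$ is a Schwartz function on $\mathbb R^{d+1}$. By Lemma~\ref{lem:decomp}, \eqref{eq:L4} follows from
\begin{equation}\label{eq:goal}
\Big\|\sum_\theta f_\theta\Big\|_{L^4(\mathbb R^{d+1})}\le C\lambda^{-1/2+C_d\delta}\|f\|_4 .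
\end{equation}

\section{The $L^4$ estimate}\label{sec:L4}

\subsection{Applying the wave envelope estimate}

Let
\[
g(u)=\frac\lambda{\ell^2\mu}\big(\Gamma(b+\ell u),1\big)\in\mathbb R^n,\qquad
\Omega=\{\lambda^{-1}(\xi,\omega):\ \xi\in B_*,\ |\omega+\langle\gamma(s^\circ),\xi^\circ\rangle|\le\lambda/4\}.
\]
For large $\lambda$, $\operatorname{diam}\Omega\le1$. For $\zeta=\lambda^{-1}(\xi,\omega)$,
\[
G_\zeta(u)=\frac{\langle\Gamma(b+\ell u),\xi\rangle+\omega}{\ell^2\mu},\qquad G_\zeta''(u)=\frac{\langle\Gamma''(b+\ell u),\xi\rangle}\mu ,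
\]
so $(g,\Omega)$ is a datum by \eqref{eq:mu}.

\emph{Fourier supports.} We check that $\operatorname{supp}\hat f_\theta\subset\lambda\Theta(\theta)$. Let $(\xi,\omega)$ lie in this support; then $\xi\in B_*$, $|\langle\Gamma'(c_\theta),\xi\rangle/(\mu h)|\le1.4$ and $|\omega+\langle\Gamma(c_\theta),\xi\rangle|\le5\nu$. By \eqref{eq:mu} there is $s^*\in I_*$ with $\langle\Gamma'(s^*),\xi\rangle=0$ and $|s^*-c_\theta|\le1.4\cdot\frac{16}{15}h<1.5h$. For $u^*=(s^*-b)/\ell$ this means that $u^*$ is at distance at most $R^{-1/2}$ from $\theta\subset[0,1)$, and $u^*\in[-1,2]$. Expanding at $s^*$,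
\[
|\omega+\langle\Gamma(s^*),\xi\rangle|\le5\nu+\tfrac12\cdot\tfrac{17}{16}(1.5h)^2|\mu|\le10\nu,
\]
so $|G_\zeta(u^*)|\le10h^2/\ell^2=10R^{-1}$. Finally $\zeta\in\Omega$, because $|\omega+\langle\gamma(s^\circ),\xi^\circ\rangle|\le5\nu+C\lambda^{1-\delta}\le\lambda/4$ by \eqref{eq:freeze}.

\emph{Rescaling.} Since $K\ge\lambda^{\delta/4}$ and $R\le\lambda$ for large $\lambda$, Theorem~\ref{thm:envelope} applies with $m=\lceil8/\delta\rceil$ to the functions $f_\theta(\cdot/\lambda)$. Both sides scale by $\lambda^n$, because $\omega_{\lambda^{-1}U}(z)=\lambda^n\omega_U(\lambda z)$. As $m$ and $M$ depend only on $\delta$, the constant is $O((1+\log\lambda)^{2m})=O(\lambda^\delta)$, and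
\begin{equation}\label{eq:env}
\Big\|\sum_\theta f_\theta\Big\|_{L^4(\mathbb R^{d+1})}^4\le C\lambda^\delta\sum_{J\in\mathcal D_R}E_{U_J}(H_J),\qquad H_J=\sum_{\theta\subset J}|f_\theta|^2,
\end{equation}
where
\[
U_J=\lambda^{-1}U_{J,R}=\operatorname{conv}\{\pm T(\Gamma(s),1):s\in\bar J\}+B(0,\lambda^{-1}),\qquad T=\frac R{\ell^2|\mu|}=\nu^{-1}\in[\lambda^{-1},1].
\]

\subsection{One envelope: statement}

Fix $J$, of length $\sigma$. Let $\phi_1\in C_c^\infty([-3,3])$ be $1$ on $[-2,2]$, let $\tilde\rho\in C_c^\infty(\mathbb R^d)$ be $1$ on $|v|\le2d$ and supported in $|v|\le4d$, and let $P_J$ be the operator with multiplier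
\[
\phi_1\Big(\frac{\langle\Gamma'(s_J),\xi\rangle}{\mu\sigma}\Big)\,\tilde\rho\big(\lambda^{-1+\delta}(\xi-\xi^\circ)\big).
\]
This multiplier is $1$ on the $\xi$-support of $\tilde m_\theta$ for every $\theta\subset J$, since there $|\langle\Gamma'(s_J),\xi\rangle|\le1.4|\mu|h+\frac{17}{16}|\mu|\frac\sigma2\le2|\mu|\sigma$. Put $f_J=P_Jf$, so that $f_\theta=\tilde m_\theta(D,t)f_J$ for $\theta\subset J$.

\begin{proposition}\label{prop:envelope}
$E_{U_J}(H_J)\le C\lambda^{-2+C_d\delta}\|f_J\|_4^4$.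
\end{proposition}

The proof takes the next three subsections: the shape of $U_J$, the regularity of $\tilde m_\theta$ on the dual scale, and the conclusion.

\subsection{The shape of an envelope}

Up to constants, the set $U_J$ is a sheared cylinder in the direction $(\Gamma(s_J),1)$ with cross-section
\[
W=\operatorname{conv}\{\pm T(\Gamma(s)-\Gamma(s_J)):s\in\bar J\}+B_d(0,\lambda^{-1})\subset\mathbb R^d ,
\]
where $B_d(0,\rho)$ is the ball of radius $\rho$ in $\mathbb R^d$. The support function of $W$ is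
\[
q(v)=\sup_{x\in W}\langle x,v\rangle=T\max_{s\in\bar J}|\langle\Gamma(s)-\Gamma(s_J),v\rangle|+\lambda^{-1}|v| .
\]
By John's theorem there is an invertible linear $\Lambda$ on $\mathbb R^d$ with $\Lambda B_d\subset W\subset\sqrt d\,\Lambda B_d$, $B_d=B_d(0,1)$. Put
\[
w(x)=(1+|\Lambda^{-1}x|^2)^{-n},\qquad\|w\|_1=|\det\Lambda|\int(1+|y|^2)^{-n}dy\lesssim|W|.
\]

\begin{lemma}\label{lem:shape}
For all $(x,t)\in\mathbb R^{d+1}$,
\[
\omega_{U_J}(x,t)\le C\,T^{-1}\Big(1+\frac{|t|}T\Big)^{-2}|W|^{-1}\,w(x-t\Gamma(s_J)).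
\]
\end{lemma}

\begin{proof}
Let $U'=\{(x,t):|t|\le T,\ \|x-t\Gamma(s_J)\|_W\le1\}$, a symmetric convex body of volume $2T|W|$. Write $U_J=\mathcal A+B(0,\lambda^{-1})$ with $\mathcal A=\operatorname{conv}\{\pm T(\Gamma(s),1):s\in\bar J\}$. A point of $\mathcal A$ is $(x,t)=\sum_kc_k\epsilon_kT(\Gamma(s_k),1)$ with $c_k\ge0$, $\sum c_k=1$, $\epsilon_k=\pm1$, $s_k\in\bar J$.

\emph{$U_J\subset CU'$.} For such a point, $|t|\le T$ and $x-t\Gamma(s_J)=\sum_kc_k\epsilon_kT(\Gamma(s_k)-\Gamma(s_J))\in W$. For $(x,t)\in B(0,\lambda^{-1})$ we have $|t|\le\lambda^{-1}\le T$ and $|x-t\Gamma(s_J)|\le C\lambda^{-1}$, so $(x,t)\in CU'$.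

\emph{$U'\subset3U_J$.} A point of $U'$ is $t(\Gamma(s_J),1)+(w_0,0)$ with $|t|\le T$ and $w_0=\sum_kc_k\epsilon_kT(\Gamma(s_k)-\Gamma(s_J))+e$, $|e|\le\lambda^{-1}$. The first summand is in $\mathcal A$. Since $(\Gamma(s_k)-\Gamma(s_J),0)=(\Gamma(s_k),1)-(\Gamma(s_J),1)$, the second is in $\mathcal A+\mathcal A+B(0,\lambda^{-1})$.

Hence $|U_J|\ge3^{-n}\cdot2T|W|$ and $\|(x,t)\|_{U_J}\ge C^{-1}\max(|t|/T,\|x-t\Gamma(s_J)\|_W)$. Now use $(1+\max(\alpha,\alpha'))^{-4n}\le(1+\alpha)^{-2n}(1+\alpha')^{-2n}$ for $\alpha,\alpha'\ge0$, and $\|y\|_W\ge d^{-1/2}|\Lambda^{-1}y|$, which gives $(1+\|y\|_W)^{-2n}\le C(1+|\Lambda^{-1}y|)^{-2n}\le C\,w(y)$.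
\end{proof}

\subsection{Multipliers on the dual scale}

For fixed $t\in\mathbb R$ and $\theta\subset J$ remove the translation common to all $\theta\subset J$:
\[
\mathfrak m_\theta(\xi)=e^{it\langle\Gamma(s_J),\xi\rangle}\tilde m_\theta(\xi,t),\qquad\mathfrak m_\theta(D)f_J(x)=f_\theta(x+t\Gamma(s_J),t).
\]
We show that $\mathfrak m_\theta$ has size $h$, decays in $t$, and varies slowly, up to factors $\lambda^{6\delta}$, on the scale of $\{q\le1\}$, the polar of $W$.

\begin{lemma}\label{lem:deriv}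
For $\theta\subset J$, $t\in\mathbb R$, $\xi\in\mathbb R^d$, $0\le k\le n$ and $v_1,\dots,v_k\in\mathbb R^d$,
\begin{equation}\label{eq:deriv}
|\partial_{v_1}\cdots\partial_{v_k}\mathfrak m_\theta(\xi)|\le C\,h\,\lambda^{6k\delta}(1+|t|)^{-10}\prod_{i=1}^kq(v_i).
\end{equation}
\end{lemma}

\begin{proof}
Inserting the definition of $m_\theta$ in \eqref{eq:mtilde},
\[
\mathfrak m_\theta(\xi)=\phi_\theta(\xi)\iint e^{-i\Phi(\xi)}a_*(\xi;t';s)\chi_\theta(s)\,\nu\check\phi_0(\nu(t-t'))\,ds\,dt',
\]
where $\Phi(\xi)=t\langle\Gamma(c_\theta)-\Gamma(s_J),\xi\rangle+t'\langle\gamma(s)-\Gamma(c_\theta),\xi\rangle$ is linear in $\xi$. We compute what one derivative $\partial_v$ costs, using $T^{-1}=\nu\lesssim\lambda^{6\delta}$ and $|v|\le\lambda q(v)$.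

\emph{On the exponential.} Since $c_\theta\in\bar J$, $|t||\langle\Gamma(c_\theta)-\Gamma(s_J),v\rangle|\le|t|\nu q(v)$. The points $s_\pm=c_\theta\pm h/2$ also lie in $\bar J$, and $\langle\Gamma(s_+)-\Gamma(s_-),v\rangle=h\langle\Gamma'(c_\theta),v\rangle+O(h^2|v|)$. Hence
\begin{equation}\label{eq:gammaprime}
h|\langle\Gamma'(c_\theta),v\rangle|\le2\nu q(v)+Ch^2\lambda q(v)\le C\lambda^{6\delta}q(v).
\end{equation}
So for $s\in\operatorname{supp}\chi_\theta$ we get $|\langle\gamma(s)-\Gamma(c_\theta),v\rangle|\le h|\langle\Gamma'(c_\theta),v\rangle|+Ch^2|v|+\lambda^{-10}|v|\le C\lambda^{6\delta}q(v)$. As $t'\in[1/2,4]$, altogether $|\Phi(v)|\le C\lambda^{6\delta}(1+|t|)q(v)$.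

\emph{On $\phi_\theta$.} The cost is $|\langle\Gamma'(c_\theta),v\rangle|/(|\mu|h)=h|\langle\Gamma'(c_\theta),v\rangle|/\nu\le Cq(v)$, by \eqref{eq:gammaprime} and $\nu\sim\lambda^{6\delta}$.

\emph{On $a_*$.} The cost is $\lambda^{-1+\delta}|v|\le\lambda^\delta q(v)$, by \eqref{eq:symb}.

By Leibniz' rule, $\partial_{v_1}\cdots\partial_{v_k}\mathfrak m_\theta$ is a sum of $3^k$ integrals over $s$ in a set of length at most $1.5h$ and $t'\in[1/2,4]$, with integrands bounded by $C\nu|\check\phi_0(\nu(t-t'))|\prod_i\lambda^{6\delta}(1+|t|)q(v_i)$. Finally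
\[
\int_{1/2}^4\nu|\check\phi_0(\nu(t-t'))|\,dt'\le C_N(1+|t|)^{-N}.
\]
For $|t|\le8$ it is at most $\|\check\phi_0\|_1$. For $|t|>8$ we have $|t-t'|\ge|t|/2$, and it is $\lesssim\nu(\nu|t|)^{-N}\le|t|^{-N}$, as $\nu\ge1$. Take $N=n+10$.
\end{proof}

\begin{lemma}\label{lem:weighted}
For all $X\in\mathbb R^d$ and $t\in\mathbb R$,
\[
\int H_J(y,t)\,w(X-y)\,dy\le Ch^2\lambda^{12n\delta}(1+|t|)^{-20}\,(|f_J|^2*w)(X-t\Gamma(s_J)).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:mu}, for $\xi\in B_*$ the points $c_\theta$ with $\xi\in\operatorname{supp}\phi_\theta$ lie in an interval of length at most $2.8\cdot\frac{16}{15}h\le3h$, so there are at most $4$ of them. Hence \eqref{eq:deriv}, with $4C$ in place of $C$, holds for $\mathfrak m_\epsilon=\sum_{\theta\subset J}\epsilon_\theta\mathfrak m_\theta$ with any signs $\epsilon_\theta=\pm1$.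

For $v=\Lambda^{-t}e_i$, with $e_i$ a standard basis vector and $\Lambda^{-t}$ the inverse transpose of $\Lambda$, $q(v)=\sup_{x\in W}\langle\Lambda^{-1}x,e_i\rangle\le\sqrt d$. So all derivatives of $\mathfrak m_\epsilon(\Lambda^{-t}\,\cdot)$ of order at most $n$ are bounded by $D=Ch\lambda^{6n\delta}(1+|t|)^{-10}$, and multiplication by this function is bounded on the Sobolev space $H^n(\mathbb R^d)$ with norm $\lesssim D$. In the coordinates $y=\Lambda^{-1}x$ the operator $\mathfrak m_\epsilon(D)$ has multiplier $\mathfrak m_\epsilon(\Lambda^{-t}\,\cdot)$, so by Plancherel it is bounded on $L^2((1+|y|^2)^n\,dy)$ with norm $\lesssim D$. Its adjoint has the conjugate multiplier, with the same bounds; by duality $\mathfrak m_\epsilon(D)$ is bounded on $L^2((1+|y|^2)^{-n}\,dy)$ with norm $\lesssim D$. By translation invariance, for every $X'\in\mathbb R^d$,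
\[
\int\Big|\sum_{\theta\subset J}\epsilon_\theta f_\theta(y+t\Gamma(s_J),t)\Big|^2w(X'-y)\,dy\le CD^2\,(|f_J|^2*w)(X').
\]
Average over the signs, and put $X'=X-t\Gamma(s_J)$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:envelope}}

By Lemma~\ref{lem:shape},
\[
H_J*\omega_{U_J}(x,t)\le C\int T^{-1}\Big(1+\frac{|t-t'|}T\Big)^{-2}|W|^{-1}\int H_J(y,t')\,w(X-y)\,dy\,dt',\qquad X=x-(t-t')\Gamma(s_J).
\]
In Lemma~\ref{lem:weighted}, used at time $t'$, the point on the right is $X-t'\Gamma(s_J)=x-t\Gamma(s_J)$, which does not depend on $t'$. Therefore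
\[
H_J*\omega_{U_J}(x,t)\le Ch^2\lambda^{12n\delta}|W|^{-1}(|f_J|^2*w)(x-t\Gamma(s_J))\int\frac{T^{-1}(1+|t-t'|/T)^{-2}}{(1+|t'|)^{20}}\,dt'.
\]
The last integral is $\lesssim(1+|t|)^{-2}$. It is always $O(1)$. If $|t|\ge1$, the part $|t'|\ge|t|/2$ contributes $O((1+|t|)^{-20})$; on $|t'|<|t|/2$ the numerator is at most $T^{-1}(|t|/2T)^{-2}=4T|t|^{-2}\le4|t|^{-2}$. Take $L^2(\mathbb R^{d+1})$ norms and use Young's inequality with $\|w\|_1\lesssim|W|$:
\[
E_{U_J}(H_J)\le Ch^4\lambda^{24n\delta}\big\||f_J|^2\big\|_2^2=Ch^4\lambda^{24n\delta}\|f_J\|_4^4,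
\]
and $h^4\le\lambda^{-2+12\delta}$. \qed

\subsection{Summation}\label{sec:sum}

Fix a length $\sigma$. The operators $P_J$, $|J|=\sigma$, are uniformly bounded on $L^\infty$: $\phi_1(\langle v,\xi\rangle)$ is the Fourier transform of a measure of mass $\|\check\phi_1\|_1$ for every $v$, and $\tilde\rho$ contributes a kernel with $L^1$ norm $O(1)$. Their multipliers are supported in $B_*$ and have bounded overlap, since for $\xi\in B_*$ the condition $|\langle\Gamma'(s_J),\xi\rangle|\le3|\mu|\sigma$ confines $s_J$ to an interval of length at most $6.4\sigma$ by \eqref{eq:mu}; so $\sum_{|J|=\sigma}\|P_Jf\|_2^2\le C\|f\|_2^2$. Interpolating $f\mapsto(P_Jf)_J$ between $L^2\to\ell^2L^2$ and $L^\infty\to\ell^\infty L^\infty$,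
\[
\sum_{|J|=\sigma}\|P_Jf\|_4^4\le C\|f\|_4^4 .
\]
Insert Proposition~\ref{prop:envelope} in \eqref{eq:env} and sum over the $O(\log\lambda)$ values of $\sigma$. This gives \eqref{eq:goal} with a constant $C_d$ depending only on $d$. Adding the $O(\lambda^{(d+1)\delta})$ pieces $a_*$ proves \eqref{eq:L4}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:interp}

We recall van der Corput's lemma: if $\Phi$ is real and smooth with $|\Phi''|\ge\Lambda_0>0$ on an interval that contains the support of $\alpha\in C_c^\infty$, then $|\int e^{-i\Phi}\alpha\,ds|\le C\Lambda_0^{-1/2}(\|\alpha\|_\infty+\|\alpha'\|_1)$ with an absolute constant $C$.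

Given $\epsilon>0$, choose $\delta$ small depending on $\epsilon$ and $d$. For bounded $\lambda$ the theorem follows from Lemma~\ref{lem:trivial}, so let $\lambda\ge\lambda_0(\delta)$.

\begin{itemize}
\item $p=4$: \eqref{eq:L4} gives the norm bound $C_\epsilon\lambda^{-1/2+\epsilon}$.
\item $p=2$: consider one of the pieces $a_*$ of Section~\ref{sec:reduction}. In case (a) of Section~\ref{sec:dichotomy}, $m[a_*](\xi;t)$ is $O(\lambda^{-N})$ for $t\in[1,2]$. In case (b), \eqref{eq:freeze} gives $|\langle\gamma''(s),\xi\rangle|\ge c\lambda$ for $\xi$ in the $\xi$-support of $a_*$ and all $s\in I_*$, while $a_*(\xi;t;\cdot)$ is bounded and supported in an interval of length $\ell$, with derivative $O(\ell^{-1})$ by \eqref{eq:symb}; so $|m[a_*](\xi;t)|\lesssim\lambda^{-1/2}$ for $t\in[1,2]$. Summing over the pieces, $|m[a^\lambda](\xi;t)|\lesssim\lambda^{-1/2+(d+1)\delta}$. By Plancherel the norm is at most $C_\epsilon\lambda^{-1/2+\epsilon}$.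
\item $p=1$ and $p=\infty$: the norm is $O(1)$ by Lemma~\ref{lem:trivial}.
\end{itemize}
The Riesz--Thorin theorem between $p=1,2,4,\infty$ gives, up to $\epsilon$, the exponents $1-\frac1p$ on $[1,2]$, $\frac12$ on $[2,4]$ and $\frac12\cdot\frac4p=\frac2p$ on $[4,\infty]$. This is $e(p)$ in each range. \qed

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By linear independence there is a unit vector $e$ with $\langle\gamma'(s_0),e\rangle=0\ne\langle\gamma''(s_0),e\rangle$. Choose a small closed interval $I_0$ in the interior of $I$, with $s_0$ in its interior, and a small closed cone $\mathcal C$ around $e$ such that $|\langle\gamma''(s),\xi\rangle|\ge c|\xi|$ with constant sign on $I_0\times\mathcal C$ and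
\begin{equation}\label{eq:inj}
|\gamma(s)-\gamma(s')|\ge c|s-s'|\qquad(s,s'\in I_0);
\end{equation}
the latter is possible since $\gamma'(s_0)\ne0$. Let $a(\xi;t;s)=\chi(s)\psi(t)\rho(\xi)$, where $0\le\chi\in C_c^\infty$ is supported in the interior of $I_0$ with $\chi(s_0)>0$; $\psi\in C_c^\infty((\frac12,4))$ is $1$ on $[1,2]$; and $\rho$ is smooth, supported in $\mathcal C$, zero near the origin, homogeneous of degree $0$ for $|\xi|\ge\frac14$, with $\rho(e)=1$. This is a symbol of order zero and \eqref{eq:cond} holds.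

For $\lambda\ge1$ we have $\rho(\xi)\beta(|\xi|/\lambda)=\Psi(\xi/\lambda)$ with $\Psi(\xi)=\rho(\xi)\beta(|\xi|)\in C_c^\infty$. Fix $r_0\in(\frac12,2)$ with $\beta(r_0)\ne0$, so $\Psi(r_0e)\ne0$. Let $m_0(\xi,t)=\int e^{-it\langle\gamma(s),\xi\rangle}\chi(s)\,ds$. Then $m[a^\lambda](\xi;t)=m_0(\xi,t)\Psi(\xi/\lambda)$ for $t\in[1,2]$. For these $t$ and large $|\xi|$:
\begin{itemize}
\item $|m_0(\xi,t)|\ge c|\xi|^{-1/2}$ for directions $\xi/|\xi|$ near $e$. Indeed, by the implicit function theorem the phase has a critical point $s_c$ near $s_0$; it is the only one in $I_0$ and is non-degenerate, and stationary phase gives $|m_0|=(2\pi)^{1/2}\chi(s_c)(t|\langle\gamma''(s_c),\xi\rangle|)^{-1/2}+O(|\xi|^{-1})$, with $\chi(s_c)\ge\frac12\chi(s_0)$.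
\item $|m_0|\le C|\xi|^{-1/2}$ and $|\partial_tm_0|\le C|\xi|^{1/2}$ on $\mathcal C$, by van der Corput's lemma with amplitudes $\chi$ and $\langle\gamma,\xi\rangle\chi$.
\end{itemize}
Write $F=m[a^\lambda](D)f$. The constants below do not depend on $p$.

\smallskip
\emph{\textup{(i)} Plane waves: lower bound $\lambda^{-1/2}$ for $1\le p\le\infty$.} Let $f(x)=e^{i\lambda r_0\langle x,e\rangle}\varphi(\varepsilon x)$ with $0\ne\varphi$ Schwartz. With $x=y/\varepsilon$, the function $e^{-i\lambda r_0\langle x,e\rangle}F(x,t)$ of $y$ has Fourier transform $m[a^\lambda](\lambda r_0e+\varepsilon\kappa;t)\hat\varphi(\kappa)$. As $\varepsilon\to0$ this converges to $m[a^\lambda](\lambda r_0e;t)\hat\varphi(\kappa)$ in all Schwartz seminorms, uniformly in $t\in[1,2]$. Hence $\|F\|_p/\|f\|_p\to\|m[a^\lambda](\lambda r_0e;\cdot)\|_{L^p([1,2])}\ge c\lambda^{-1/2}$.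

\smallskip
\emph{\textup{(ii)} Focusing: lower bound $\lambda^{-2/p}$ for $1\le p\le\infty$.} Let $t_0=\frac32$ and $\hat f(\xi)=\overline{m_0(\xi,t_0)\Psi(\xi/\lambda)}$. For $t\in[1,2]$,
\[
F(x,t)=(2\pi)^{-d}\int e^{i\langle x,\xi\rangle}m_0(\xi,t)\,\overline{m_0(\xi,t_0)}\,|\Psi(\xi/\lambda)|^2\,d\xi .
\]
So $F(0,t_0)\ge c\lambda^{d-1}$ and $|\nabla_{x,t}F|\le C\lambda\cdot\lambda^{d-1}$. Thus $|F|\ge\frac c2\lambda^{d-1}$ for $|x|+|t-t_0|\le c'\lambda^{-1}$, and $\|F\|_p\gtrsim\lambda^{d-1-(d+1)/p}$.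

On the other hand, $f(x)=\int\lambda^d\Psi^\sharp(\lambda(x+t_0\gamma(s)))\chi(s)\,ds$, with $\Psi^\sharp$ the inverse Fourier transform of $\overline\Psi$, a Schwartz function. Given $x$, let $s'\in I_0$ be such that $-t_0\gamma(s')$ is a point of $-t_0\gamma(I_0)$ closest to $x$. Then $t_0|\gamma(s)-\gamma(s')|\le2|x+t_0\gamma(s)|$, so $|x+t_0\gamma(s)|\ge c|s-s'|$ by \eqref{eq:inj}. Splitting the decay of $\Psi^\sharp$ between $|s-s'|$ and the distance to the curve,
\begin{equation}\label{eq:tube}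
|f(x)|\le C_N\lambda^d\int_{I_0}\frac{(1+\lambda\operatorname{dist}(x,-t_0\gamma(I_0)))^{-N}}{(1+c\lambda|s-s'|)^2}\,ds\le C_N\lambda^{d-1}\big(1+\lambda\operatorname{dist}(x,-t_0\gamma(I_0))\big)^{-N}.
\end{equation}
The $r$-neighborhood of a curve of finite length has volume $\lesssim r^{d-1}+r^d$. Summing over $r=2^k\lambda^{-1}$, $k\ge0$, with $N=d+1$, gives $\|f\|_p\lesssim\lambda^{d-1-(d-1)/p}$. The ratio is $\gtrsim\lambda^{-2/p}$.

\smallskip
\emph{\textup{(iii)} Spreading: lower bound $\lambda^{-1+1/p}$ for $1\le p\le2$.} Let $\hat f=\overline{\Psi(\cdot/\lambda)}$, so $\|f\|_p\lesssim\lambda^{d-d/p}$. For $t\in[1,2]$ the Fourier transform of $F(\cdot,t)$ is $m_0(\xi,t)|\Psi(\xi/\lambda)|^2$, so $\|F(\cdot,t)\|_2^2\ge c\lambda^{d-1}$. Also $F(x,t)=\int\lambda^d\Psi_1(\lambda(x-t\gamma(s)))\chi(s)\,ds$, with $\Psi_1$ the inverse Fourier transform of $|\Psi|^2$, a Schwartz function. So $\|F(\cdot,t)\|_\infty\le C\lambda^{d-1}$, by the argument for \eqref{eq:tube} with $t\gamma(I_0)$ in place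 of $-t_0\gamma(I_0)$. From $\|F\|_2^2\le\|F\|_p^p\|F\|_\infty^{2-p}$ (norms in $x$) we get $\|F(\cdot,t)\|_p^p\gtrsim\lambda^{(d-1)(p-1)}$, that is, $\|F(\cdot,t)\|_p\gtrsim\lambda^{(d-1)(1-1/p)}$. The ratio is $\gtrsim\lambda^{(d-1)(1-1/p)-d(1-1/p)}=\lambda^{-(1-1/p)}$.

\smallskip
Since $e(p)$ is $1-\frac1p$ on $[1,2]$, $\frac12$ on $[2,4]$ and $\frac2p$ on $[4,\infty]$, (i)--(iii) give the theorem.
\end{proof}

\begin{remark}[Without \eqref{eq:cond}]\label{rem:cubic}
Suppose $0$ is an interior point of $I$ and $\langle\gamma(s),e\rangle=s^3$ near $0$ for some unit vector $e$, as for the curve $(s,s^2,s^3)$ with $e=(0,0,1)$. Define $a$ as in the proof above, but with $\chi$ supported near $0$, $\chi(0)>0$, and $\rho$ supported in any cone around $e$. Then \eqref{eq:cond} fails at $(\xi,s)=(e,0)$. Substituting $s=\lambda^{-1/3}u$,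
\[
m[a^\lambda](\lambda r_0e;t)=\beta(r_0)\,\lambda^{-1/3}\int e^{-itr_0u^3}\chi(\lambda^{-1/3}u)\,du .
\]
Smoothly truncated to $|u|\ge U$, the integral is $O(U^{-2})$ uniformly in $\lambda$ and $t\in[1,2]$, by one integration by parts. So as $\lambda\to\infty$ it tends, uniformly in $t\in[1,2]$, to $\chi(0)\int e^{-itr_0u^3}du=2\chi(0)(tr_0)^{-1/3}\int_0^\infty\cos(u^3)\,du$, and rotating the contour gives $\int_0^\infty\cos(u^3)\,du=\cos(\tfrac\pi6)\int_0^\infty e^{-v^3}dv\ne0$. The argument in (i) gives the lower bound $c\lambda^{-1/3}$ for every $p$. So the bound of Theorem~\ref{thm:main} fails for $\frac32<p<6$, where $e(p)>\frac13$.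
\end{remark}

\begin{thebibliography}{9}
\bibitem{Source} \emph{On Certain Geometric Maximal Functions In Harmonic Analysis}, \texttt{https://core.ac.uk/download/573304407.pdf}.
\bibitem{GWZ} Guth, Wang, Zhang, \emph{A sharp square function estimate for the cone in $\mathbb R^3$}.
\end{thebibliography}

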